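\title{The Smallest Maximum Halving Distance of a Convex Curve}

\begin{abstract}
Two points of a closed plane curve $C$ form a halving pair if they split $C$ into two arcs of equal length. Let $H(C)$ be the largest distance between the points of a halving pair. We prove that $H(C)\ge\frac{\sqrt3}{6}|C|$ for every closed convex curve $C$ of length $|C|$, with equality exactly for equilateral triangles. The proof projects halving chords onto three directions at mutual angles $\pi/3$ and reduces the bound to a pointwise inequality for a $1$-Lipschitz function, in which the condition that $C$ closes up serves as a Lagrange multiplier.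
\end{abstract}

\section{Introduction}

Let $C$ be a closed curve in the plane, of finite length $|C|$. Each point $p\in C$ has a \emph{halving partner} $\hat p\in C$, the point such that $p$ and $\hat p$ split $C$ into two arcs of length $|C|/2$. We call $(p,\hat p)$ a \emph{halving pair} and $|p-\hat p|$ its \emph{halving distance}, and we write
\[
H(C)=\max_{p\in C}|p-\hat p|
\]
for the maximum halving distance. A \emph{convex cycle} is the boundary of a compact convex set in the plane with nonempty interior. The following problem is posed in \cite{GDHD}: \emph{what is the infimum of $H(C)/|C|$ over all convex cycles $C$?}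

The ratio $H/|C|$ is invariant under scaling, and it measures a detour. To walk from $p$ to $\hat p$ along $C$ one must cover the length $|C|/2$ in either direction, while the straight distance is $|p-\hat p|$. So $|C|/(2H)$ is the smallest detour factor among all halving pairs, and the problem asks how large a convex cycle can make it.

A small ratio requires a long curve all of whose halving chords are short, and this suggests the circle, where $H/|C|=1/\pi\approx0.318$. The square gives $\sqrt2/4\approx0.354$, and among centrally symmetric cycles the circle is indeed optimal (Proposition~\ref{prop:central}). Without central symmetry, however, the longest chords of $C$ need not be halving chords, and one can do better.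

\begin{example}\label{ex:triangle}
Let $C$ be the equilateral triangle of side $1$, so $|C|=3$. Two points on one side bound an arc of length at most $1<\frac32$, so they do not form a halving pair. Hence $p$ and $\hat p$ lie on two different sides, at distances $x,y\in[0,1]$ from the common vertex, and $x+y=\frac32$. This forces $x,y\in[\frac12,1]$, and the law of cosines gives
\[
|p-\hat p|^2=x^2+y^2-xy=\tfrac94-3xy .
\]
The concave function $xy=x(\frac32-x)$ attains its minimum on $[\frac12,1]$ at the two ends, where it equals $\frac12$. Thus $H^2=\frac34$: the longest halving chords are the three altitudes, and $H/|C|=\sqrt3/6\approx0.2887<1/\pi$.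
\end{example}

The equilateral triangle is the answer.

\begin{theorem}\label{thm:main}
Every convex cycle $C$ satisfies $H(C)\ge\frac{\sqrt3}{6}|C|$, with equality if and only if $C$ is an equilateral triangle. Hence the infimum of $H/|C|$ over convex cycles equals $\sqrt3/6$, and it is attained.
\end{theorem}

In terms of detours, every convex cycle has a halving pair with detour factor at most $\sqrt3$. The inequality follows from a stronger statement, which finds in every convex cycle a counterpart of the three altitudes. We identify $\mathbb R^2$ with $\mathbb C$ and write $\langle z,w\rangle=\operatorname{Re}(z\bar w)$.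

\begin{theorem}\label{thm:three}
For every convex cycle $C$ there are an angle $\theta_0$ and halving pairs $(p_k,\hat p_k)$, $k=0,1,2$, such that the unit vectors $w_k=e^{i(\theta_0+k\pi/3)}$ satisfy
\[
\sum_{k=0}^{2}\langle\hat p_k-p_k,w_k\rangle\ \ge\ \frac{\sqrt3}{2}\,|C| .
\]
In particular, the three halving distances $|p_k-\hat p_k|$ have average at least $\frac{\sqrt3}{6}|C|$.
\end{theorem}

\begin{theorem}\label{thm:range}
The set of values of $H/|C|$ over convex cycles is exactly $[\frac{\sqrt3}{6},\frac12)$. Over all simple closed curves, the infimum of $H/|C|$ is $0$.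
\end{theorem}

Section~\ref{sec:chords} expresses the projections of halving chords as integrals of two angle functions $\psi$ and $\beta$, and shows that convexity makes $\beta$ a $1$-Lipschitz function of $\psi$. Section~\ref{sec:symmetric} treats symmetric curves, for which this suffices. Section~\ref{sec:multiplier} adds the multiplier that handles the general case, Section~\ref{sec:equality} treats equality, and Section~\ref{sec:range} proves Theorem~\ref{thm:range}. All quantities scale, so \emph{in Sections~\ref{sec:chords}--\ref{sec:equality} we assume $|C|=2$}; the bound to be proved is then $H\ge1/\sqrt3$.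

\section{The motion of the halving chord}\label{sec:chords}

We use the standard description of a convex curve by its tangent angle. Let $c:\mathbb R\to\mathbb C$ be the $2$-periodic counterclockwise arclength parametrization of $C$. There is a nondecreasing function $\alpha:\mathbb R\to\mathbb R$ with $\alpha(t+2)=\alpha(t)+2\pi$ such that $e^{i\alpha(t)}$ is the right derivative of $c$ at $t$, and $c'(t)=e^{i\alpha(t)}$ for all but countably many $t$. Since $c$ is $1$-Lipschitz, it is the integral of its derivative.

The halving pairs are $(c(t),c(t+1))$. We follow the chord vector together with the mean and the half-difference of the tangent angles at its ends: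
\[
d(t)=c(t+1)-c(t),\qquad \psi(t)=\frac{\alpha(t)+\alpha(t+1)}2,\qquad \beta(t)=\frac{\alpha(t+1)-\alpha(t)-\pi}2 .
\]
Thus $H=\max|d|$ and
\begin{equation}\label{eq:alpha}
\alpha(t)=\psi(t)-\beta(t)-\tfrac\pi2,\qquad \alpha(t+1)=\psi(t)+\beta(t)+\tfrac\pi2 .
\end{equation}
The two tangent vectors are mirror images in the direction $e^{i\psi}$, and $\beta$ measures how far they are from being antiparallel. The function $\psi$ is nondecreasing. From $0\le\alpha(t+1)-\alpha(t)\le2\pi$ we get $|\beta|\le\frac\pi2$, and the periodicity of $c$ and $\alpha$ gives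
\begin{equation}\label{eq:period}
d(t+1)=-d(t),\qquad \psi(t+1)=\psi(t)+\pi,\qquad \beta(t+1)=-\beta(t).
\end{equation}
By \eqref{eq:alpha}, for almost every $t$,
\begin{align}
d'(t)&=e^{i\psi}\bigl(e^{i(\beta+\pi/2)}-e^{-i(\beta+\pi/2)}\bigr)=2i\cos\beta\,e^{i\psi},\label{eq:dprime}\\
c'(t)+c'(t+1)&=e^{i\psi}\bigl(e^{i(\beta+\pi/2)}+e^{-i(\beta+\pi/2)}\bigr)=-2\sin\beta\,e^{i\psi}.\notag
\end{align}
The integral of the second line over $[0,1]$ is $\int_0^2c'=0$. This gives the \emph{closing condition}
\begin{equation}\label{eq:closing}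
\int_0^1\sin\beta(t)\,e^{i\psi(t)}\,dt=0 .
\end{equation}

The norm $|d|$ is not an integral of $\psi$ and $\beta$, but each projection of $d$ is, and $H$ dominates all of them. By \eqref{eq:dprime} the derivative of $\langle d(t),e^{i\theta}\rangle$ is $-2\cos\beta\,\sin(\psi-\theta)$, because $\langle ie^{i\psi},e^{i\theta}\rangle=-\sin(\psi-\theta)$. As $\cos\beta\ge0$, the projection grows while $\psi\in[\theta-\pi,\theta]$ and shrinks while $\psi\in[\theta,\theta+\pi]$. The moment to look at is the one at which $\psi$ passes $\theta$: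
\[
t_\theta=\inf\{t:\psi(t)\ge\theta\},\qquad h(\theta)=\langle d(t_\theta),e^{i\theta}\rangle\le H .
\]
The number $t_\theta$ is finite and $t_{\theta+\pi}=t_\theta+1$, by \eqref{eq:period}. By monotonicity, $\psi(t)<\theta$ for $t<t_\theta$ and $\psi(t)\ge\theta$ for $t>t_\theta$.

\begin{lemma}\label{lem:projection}
For every $\theta\in\mathbb R$,
\[
h(\theta)=\int_0^1\cos\beta(t)\,|\sin(\psi(t)-\theta)|\,dt .
\]
\end{lemma}

\begin{proof}
For $t_\theta<t<t_\theta+1=t_{\theta+\pi}$ we have $\theta\le\psi(t)<\theta+\pi$, so $\sin(\psi(t)-\theta)\ge0$. Since $d(t_\theta+1)=-d(t_\theta)$,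
\[
-2h(\theta)=\langle d(t_\theta+1)-d(t_\theta),e^{i\theta}\rangle=-2\int_{t_\theta}^{t_\theta+1}\cos\beta\,|\sin(\psi-\theta)|\,dt .
\]
The integrand is $1$-periodic by \eqref{eq:period}, so we may integrate over $[0,1]$.
\end{proof}

A lower bound for $H$ now needs a lower bound for $\cos\beta$, that is, control of $\beta$. Convexity provides it: both tangents turn in the same sense, so their difference cannot change faster than their sum.

\begin{lemma}\label{lem:lipschitz}
There is a $1$-Lipschitz function $g:\mathbb R\to[-\frac\pi2,\frac\pi2]$ with $g(x+\pi)=-g(x)$ for all $x$ and $\beta=g\circ\psi$.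
\end{lemma}

\begin{proof}
Let $s\le t$, and put $a=\alpha(t+1)-\alpha(s+1)\ge0$ and $b=\alpha(t)-\alpha(s)\ge0$. Then
\[
|\beta(t)-\beta(s)|=\tfrac12|a-b|\le\tfrac12(a+b)=\psi(t)-\psi(s).
\]
In particular $\psi(s)=\psi(t)$ implies $\beta(s)=\beta(t)$, so $\beta=g\circ\psi$ for a well-defined $1$-Lipschitz function $g$ on $E=\psi(\mathbb R)$. By \eqref{eq:period}, $E+\pi=E$ and $g(x+\pi)=-g(x)$ on $E$.

At corners of $C$ the function $\psi$ jumps, so $E$ may have gaps, and we shall need $g$ there. Extend $g$ by continuity to the closure $\bar E$, where it remains $1$-Lipschitz. The complement of $\bar E$ is a union of bounded open intervals with endpoints in $\bar E$; on each of them interpolate linearly, with slope in $[-1,1]$. If $x<y$ do not lie in one closed gap, the least point $x'$ and the greatest point $y'$ of $\bar E\cap[x,y]$ split $[x,y]$ into $[x,x']$, $[x',y']$, $[y',y]$, and over each piece $g$ changes by at most its length. So $g$ is $1$-Lipschitz on $\mathbb R$. Translation by $\pi$ permutes the gaps, so $g(x+\pi)=-g(x)$ persists. Finally $2|g(x)|=|g(x)-g(x+\pi)|\le\pi$.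
\end{proof}

\begin{example}\label{ex:hexagon}
Take the equilateral triangle of side $\frac23$, with $c(0)=0$ and $\alpha=0,\frac{2\pi}3,\frac{4\pi}3$ on $[0,\frac23)$, $[\frac23,\frac43)$, $[\frac43,2)$. Then
\[
\begin{array}{c|cccc}
t\in & \alpha(t) & \alpha(t+1) & \psi(t) & \beta(t)\\ \hline
[0,\frac13) & 0 & 2\pi/3 & \pi/3 & -\pi/6\\
{}[\frac13,\frac23) & 0 & 4\pi/3 & 2\pi/3 & \pi/6\\
{}[\frac23,1) & 2\pi/3 & 4\pi/3 & \pi & -\pi/6
\end{array}
\]
With \eqref{eq:period} this gives $E=\frac\pi3\mathbb Z$ and $g(k\frac\pi3)=(-1)^k\frac\pi6$. So $g$ is a zigzag of slopes $\pm1$, as steep as Lemma~\ref{lem:lipschitz} allows, and it vanishes at the angles $\frac\pi6+k\frac\pi3$. The chord starts at $d(0)=\frac23+\frac13e^{2\pi i/3}=\frac1{\sqrt3}e^{i\pi/6}$. By \eqref{eq:dprime} it moves at speed $\sqrt3$, and its direction, initially $ie^{i\pi/3}$, turns by $\frac\pi3$ after each time interval $\frac13$. It traces the regular hexagon with vertices $\frac1{\sqrt3}e^{i(\pi/6+k\pi/3)}$ (Figure~\ref{fig:hexagon}).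
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[thick] (0,0)--(2,0)--(1,1.732)--cycle;
\draw[->] (0,0)--(1.5,0.866);
\draw[->] (1,0)--(1,1.732);
\draw[->] (2,0)--(0.5,0.866);
\node[below] at (0,0) {$c(0)$};
\node[below] at (1,0) {$c(\frac13)$};
\node[below] at (2,0) {$c(\frac23)$};
\begin{scope}[shift={(5.6,0.866)}]
\draw[thick] (30:1.732)--(90:1.732)--(150:1.732)--(210:1.732)--(270:1.732)--(330:1.732)--cycle;
\draw[dashed] (0,0) circle (1.732);
\draw[->] (0,0)--(30:1.732) node[right] {$d(0)$};
\draw[->] (0,0)--(90:1.732) node[above] {$d(\frac13)$};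
\draw[->] (0,0)--(150:1.732) node[left] {$d(\frac23)$};
\end{scope}
\end{tikzpicture}
\caption{Left: the equilateral triangle of perimeter $2$ and its three longest halving chords. Right: the chord vector $d(t)=c(t+1)-c(t)$ traces a regular hexagon, which meets the circle of radius $H$ (dashed) only at its vertices.}
\label{fig:hexagon}
\end{figure}

\section{Symmetric curves and the three directions}\label{sec:symmetric}

Every average of the numbers $h(\theta)$ is a lower bound for $H$. The uniform average is the first one to try. Since $\int_0^\pi|\sin(x-\theta)|\,d\theta=2$ for each $x$, Lemma~\ref{lem:projection} gives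
\begin{equation}\label{eq:uniform}
H\ \ge\ \frac1\pi\int_0^\pi h(\theta)\,d\theta=\frac2\pi\int_0^1\cos\beta\,dt .
\end{equation}

\begin{proposition}\label{prop:central}
If the convex cycle $C$ is centrally symmetric, then $H/|C|\ge1/\pi$.
\end{proposition}

\begin{proof}
The reflection in the center $z$ exchanges the two arcs between $p$ and $2z-p$, so $c(t+1)=2z-c(t)$. Hence $e^{i\alpha(t+1)}=-e^{i\alpha(t)}$, and $\alpha(t+1)-\alpha(t)\in[0,2\pi]$ must equal $\pi$. So $\beta=0$, and \eqref{eq:uniform} gives $H\ge2/\pi$.
\end{proof}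

For the equilateral triangle \eqref{eq:uniform} yields only $\sqrt3/\pi<1/\sqrt3$. The loss is visible in Figure~\ref{fig:hexagon}: $h(\theta)=H$ requires $d(t_\theta)=He^{i\theta}$, and this happens only in the directions of the vertices of the hexagon. An average that is sharp for the triangle must be concentrated on these directions, which up to sign are three, spaced by $\frac\pi3$. So fix an angle $\theta_0$ and put, for $k\in\mathbb Z$,
\[
\theta_k=\theta_0+k\tfrac\pi3,\quad w_k=e^{i\theta_k},\quad g_k=g(\theta_k),\quad t_k=t_{\theta_k},\quad \sigma(x)=\frac12\sum_{j=0}^2|\sin(x-\theta_j)|.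
\]
Then $w_{k+3}=-w_k$, $g_{k+3}=-g_k$, $t_{k+3}=t_k+1$, and Lemmas~\ref{lem:projection} and~\ref{lem:lipschitz} give
\begin{equation}\label{eq:threeavg}
\frac32H\ \ge\ \frac12\sum_{k=0}^2\langle d(t_k),w_k\rangle=\int_0^1\cos g(\psi(t))\,\sigma(\psi(t))\,dt .
\end{equation}
We want the right side to be at least $\sqrt3/2$. Every real $x$ can be written as
\begin{equation}\label{eq:sector}
x=\theta_k+\tfrac\pi6+y,\qquad k\in\mathbb Z,\quad |y|\le\tfrac\pi6 .
\end{equation}
Since $|\sin|$ has period $\pi$, the sum defining $\sigma$ may run over $j=k,k+1,k+2$, where $x-\theta_j$ equals $\frac\pi6+y$, $y-\frac\pi6$, $y-\frac\pi2$. With $\sin(\frac\pi6+y)+\sin(\frac\pi6-y)=\cos y$ we obtain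
\begin{equation}\label{eq:sigma}
\sigma(x)=\tfrac12\bigl[\sin(\tfrac\pi6+y)+\sin(\tfrac\pi6-y)+\cos y\bigr]=\cos y .
\end{equation}

\begin{example}[the case $g_k=0$]\label{ex:threefold}
Suppose that $\theta_0$ can be chosen with $g_k=0$ for all $k$. The point $x$ in \eqref{eq:sector} is at distance $\frac\pi6-|y|$ from $\theta_k$ or $\theta_{k+1}$, so $|g(x)|\le\frac\pi6-|y|$ and
\[
\cos g(x)\,\sigma(x)\ \ge\ \cos(\tfrac\pi6-|y|)\cos|y|=\tfrac12\bigl[\cos\tfrac\pi6+\cos(\tfrac\pi6-2|y|)\bigr]\ \ge\ \cos\tfrac\pi6,
\]
because $\frac\pi6-2|y|\in[-\frac\pi6,\frac\pi6]$. Now \eqref{eq:threeavg} gives $H\ge1/\sqrt3$. The two factors trade off: $\sigma$ is smallest at the angles $\theta_k$, where $g$ vanishes, and the Lipschitz bound lets $|g|$ grow only as far as $\sigma$ compensates.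

This case contains every cycle that is invariant under the rotation by $\frac{2\pi}3$ about the origin. The points $p$, $e^{2\pi i/3}p$, $e^{4\pi i/3}p$ cut such a cycle into three congruent arcs, so $c(t+\frac23)=e^{2\pi i/3}c(t)$ and $\alpha(t+\frac23)=\alpha(t)+\frac{2\pi}3$. The function $g$ constructed above then has period $\frac{2\pi}3$, and $g(x+\frac\pi3)=-g(x+\frac{4\pi}3)=-g(x)$. Hence $g$ has a zero $\theta_0$, and all $\theta_k$ are zeros.
\end{example}

In general the integrand of \eqref{eq:threeavg} drops below $\sqrt3/2$, whatever $\theta_0$ is. Take a triangle that is not equilateral and a vertex with interior angle $\varphi>\frac\pi3$. The two sides at this vertex have lengths $a,b<1$ with $a+b>1$. For $t$ in an interval of length $a+b-1$, the point $c(t)$ lies on the side before the vertex and $c(t+1)$ on the side after it, and then $\alpha(t+1)-\alpha(t)=\pi-\varphi$, so $\beta=-\varphi/2$ and $\cos\beta\cdot\sigma\le\cos\beta<\sqrt3/2$. A pointwise argument therefore needs a further ingredient, and we have not yet used \eqref{eq:closing}.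

\section{The closing condition as a multiplier}\label{sec:multiplier}

By \eqref{eq:closing}, for any vector $\mu$ we may add $\sin g(x)\,\langle\mu,e^{ix}\rangle$, evaluated at $x=\psi(t)$, to the integrand of \eqref{eq:threeavg} without changing the integral. To see which $\mu$ helps, consider a midpoint $x=\theta_k+\frac\pi6$ with $\gamma=g(x)\ge0$; the new integrand there is $\cos\gamma+\sin\gamma\,\langle\mu,e^{ix}\rangle$. If $\gamma>\frac\pi6$ we need $\langle\mu,e^{ix}\rangle$ to be positive, and the positive quantities at hand are $g_k,g_{k+1}\ge\gamma-\frac\pi6$. Suppose that $\langle\mu,e^{ix}\rangle=\frac r2(g_k+g_{k+1})$ with $r>0$. The resulting lower bound $\cos\gamma+r(\gamma-\frac\pi6)\sin\gamma$ equals $\sqrt3/2$ at $\gamma=\frac\pi6$ and has derivative $(r-1)/2$ there, so it stays above $\sqrt3/2$ on both sides only if $r=1$. Since $\sqrt3e^{ix}=w_k+w_{k+1}$, the value $r=1$ is achieved at all midpoints by $\mu=\frac{\sqrt3}2\lambda$, provided that $\langle\lambda,w_k\rangle=g_k$ for all $k$. Up to sign these are three conditions on two coordinates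 of $\lambda$; the free angle $\theta_0$ supplies the third parameter.

\begin{lemma}\label{lem:lambda}
There are $\theta_0\in\mathbb R$ and $\lambda\in\mathbb C$ with $\langle\lambda,w_k\rangle=g_k$ for all $k\in\mathbb Z$.
\end{lemma}

\begin{proof}
The relation $w_0-w_1+w_2=0$ must be matched by the values of $g$. The function $F(x)=g(x)-g(x+\frac\pi3)+g(x+\frac{2\pi}3)$ is continuous, and
\[
F(x+\tfrac\pi3)=g(x+\tfrac\pi3)-g(x+\tfrac{2\pi}3)+g(x+\pi)=-F(x).
\]
By the intermediate value theorem $F$ has a zero $\theta_0$, so $g_2=g_1-g_0$. As $w_0,w_1$ are linearly independent over $\mathbb R$, there is $\lambda$ with $\langle\lambda,w_0\rangle=g_0$ and $\langle\lambda,w_1\rangle=g_1$. Then $\langle\lambda,w_2\rangle=g_1-g_0=g_2$, and $w_{k+3}=-w_k$, $g_{k+3}=-g_k$ extend the identity to all $k$.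
\end{proof}

\begin{lemma}\label{lem:key}
With $\theta_0$ and $\lambda$ as in Lemma~\ref{lem:lambda}, for all $x\in\mathbb R$,
\[
\Phi(x):=\cos g(x)\,\sigma(x)+\tfrac{\sqrt3}2\sin g(x)\,\langle\lambda,e^{ix}\rangle\ \ge\ \tfrac{\sqrt3}2 .
\]
Equality can hold only if $x=\theta_k$ for some $k$ and $g(x)=0$, or $x=\theta_k+\frac\pi6$ for some $k$ and $|g(x)|=\frac\pi6$.
\end{lemma}

\begin{proof}
The hypotheses on $g$ and $\lambda$ and the value $\Phi(x)$ are unchanged when $(g,\lambda)$ is replaced by $(-g,-\lambda)$, so we may assume that $\gamma:=g(x)$ lies in $[0,\frac\pi2]$. Write $x$ as in \eqref{eq:sector}.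

\emph{Reduction to two variables.} The identity $\sin(b-a)\,e^{ix}=\sin(b-x)\,e^{ia}+\sin(x-a)\,e^{ib}$ follows, after division by $e^{ix}$, from comparing real and imaginary parts. With $a=\theta_k$, $b=\theta_{k+1}$ and Lemma~\ref{lem:lambda} it gives
\[
\tfrac{\sqrt3}2\langle\lambda,e^{ix}\rangle=\sin(\tfrac\pi6-y)\,g_k+\sin(\tfrac\pi6+y)\,g_{k+1},
\]
and both sines are nonnegative. Put $m=\gamma-\frac\pi6$. The Lipschitz property yields $g_k\ge\gamma-(\frac\pi6+y)=m-y$ and $g_{k+1}\ge\gamma-(\frac\pi6-y)=m+y$. Since $\sin(\frac\pi6+y)-\sin(\frac\pi6-y)=\sqrt3\sin y$,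
\[
\tfrac{\sqrt3}2\langle\lambda,e^{ix}\rangle\ \ge\ (m-y)\sin(\tfrac\pi6-y)+(m+y)\sin(\tfrac\pi6+y)=m\cos y+\sqrt3\,y\sin y .
\]
Multiply by $\sin\gamma\ge0$ and use \eqref{eq:sigma}:
\[
\Phi(x)\ \ge\ f(y):=Q\cos y+\kappa\,y\sin y,\qquad Q=\cos\gamma+(\gamma-\tfrac\pi6)\sin\gamma,\quad \kappa=\sqrt3\sin\gamma .
\]
The function $f$ is even. We bound it at $y=0$ and $y=\frac\pi6$ and then show that it has no interior minimum on $[0,\frac\pi6]$.

\emph{The point $y=0$.} Here $f(0)=Q$, and $dQ/d\gamma=(\gamma-\frac\pi6)\cos\gamma$ is negative on $[0,\frac\pi6)$ and positive on $(\frac\pi6,\frac\pi2)$. So $f(0)\ge\cos\frac\pi6=\frac{\sqrt3}2$, with equality if and only if $\gamma=\frac\pi6$.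

\emph{The point $y=\frac\pi6$.} Here
\[
f(\tfrac\pi6)=\tfrac{\sqrt3}2\bigl(Q+\tfrac\pi6\sin\gamma\bigr)=\tfrac{\sqrt3}2(\cos\gamma+\gamma\sin\gamma).
\]
The function $\cos\gamma+\gamma\sin\gamma$ equals $1$ at $\gamma=0$ and has derivative $\gamma\cos\gamma>0$ on $(0,\frac\pi2)$. So $f(\frac\pi6)\ge\frac{\sqrt3}2$, with equality if and only if $\gamma=0$.

\emph{The interval $0<y<\frac\pi6$.} We have $f'(y)=\sin y\,(\kappa-Q+\kappa\,y\cot y)$. If $\kappa=0$, then $\gamma=0$ and the bracket equals $-1$. If $\kappa>0$, the bracket is strictly decreasing, since $(y\cot y)'=(\sin y\cos y-y)/\sin^2y<0$; it changes sign at most once, from positive to negative. So on $[0,\frac\pi6]$ the function $f$ is strictly monotone, or strictly increasing and then strictly decreasing. In each case $f(y)>\min\{f(0),f(\frac\pi6)\}\ge\frac{\sqrt3}2$.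

Thus $\Phi(x)=\frac{\sqrt3}2$ requires $y=0$ and $\gamma=\frac\pi6$, or $|y|=\frac\pi6$ and $\gamma=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three} and of the inequality in Theorem~\ref{thm:main}]
Choose $\theta_0$ and $\lambda$ by Lemma~\ref{lem:lambda}. By \eqref{eq:closing} and $\beta=g\circ\psi$, the integral $\int_0^1\sin g(\psi)\,\langle\lambda,e^{i\psi}\rangle\,dt$ vanishes. Adding $\frac{\sqrt3}2$ times this integral to \eqref{eq:threeavg} and applying Lemma~\ref{lem:key}, we get
\begin{equation}\label{eq:chain}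
\frac32H\ \ge\ \frac12\sum_{k=0}^2\langle d(t_k),w_k\rangle=\int_0^1\Phi(\psi(t))\,dt\ \ge\ \frac{\sqrt3}2 .
\end{equation}
Hence $H\ge\frac1{\sqrt3}=\frac{\sqrt3}6|C|$. For the halving pairs $(p_k,\hat p_k)=(c(t_k),c(t_k+1))$ the middle term gives $\sum_k\langle\hat p_k-p_k,w_k\rangle\ge\sqrt3=\frac{\sqrt3}2|C|$, and $|p_k-\hat p_k|\ge\langle\hat p_k-p_k,w_k\rangle$ gives the statement on the average.
\end{proof}

\section{The case of equality}\label{sec:equality}

Equilateral triangles attain the bound by Example~\ref{ex:triangle}. Conversely, let $|C|=2$ and $H=1/\sqrt3$. Then both inequalities in \eqref{eq:chain} are equalities. We recover from them the data of Example~\ref{ex:hexagon}: first the hexagon, then $\psi$ and $\beta$, and finally $\alpha$.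

\emph{The vertices of the hexagon.} The three terms $\langle d(t_k),w_k\rangle\le|d(t_k)|\le H$ add up to $3H$, so $d(t_k)=Hw_k$ for $k=0,1,2$. This holds for all $k\in\mathbb Z$, because $t_{k+3}=t_k+1$, $w_{k+3}=-w_k$ and $d(t+1)=-d(t)$. In particular $t_k\ne t_{k+1}$, so the intervals $J_k=(t_k,t_{k+1})$ are nonempty.

\emph{The values of $\psi$ and $\beta$.} We have $\Phi(\psi(t))=\frac{\sqrt3}2$ for almost every $t\in[0,1]$, hence for almost every real $t$, as $\Phi$ has period $\pi$. By Lemma~\ref{lem:key}, for almost every $t$ there is $k$ such that either (i) $\psi(t)=\theta_k$ and $\beta(t)=0$, or (ii) $\psi(t)=\theta_k+\frac\pi6$ and $|\beta(t)|=\frac\pi6$. The lemma alone does not exclude (i); the bound $|d|\le H$ does. The set $\{t:\psi(t)=\theta_k\}$ is an interval, possibly empty. If it has positive length, its left end is $t_k$, since $\psi<\theta_k$ to the left of it, and $\beta=0$ almost everywhere on it, since (ii) cannot hold there. Then \eqref{eq:dprime} gives $d(t_k+\tau)=Hw_k+2i\tau w_k$ for small $\tau>0$, a vector of norm $\sqrt{H^2+4\tau^2}>H$.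 This is impossible, so (i) occurs only on a null set.

On $J_k$ we have $\theta_k\le\psi<\theta_{k+1}$. Hence $\psi=\theta_k+\frac\pi6$ almost everywhere on $J_k$, and by monotonicity everywhere on this open interval. Consequently $\beta=g(\theta_k+\frac\pi6)=\varepsilon_k\frac\pi6$ on $J_k$ with $\varepsilon_k\in\{1,-1\}$, and $\varepsilon_{k+3}=-\varepsilon_k$.

\emph{The lengths of the $J_k$.} Put $v_k=e^{i(\theta_k+\pi/6)}$. On $J_k$ we have $d'=\sqrt3\,iv_k$ by \eqref{eq:dprime}, while
\[
d(t_{k+1})-d(t_k)=H(w_{k+1}-w_k)=H\,v_k\bigl(e^{i\pi/6}-e^{-i\pi/6}\bigr)=H\,iv_k .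
\]
Therefore $t_{k+1}-t_k=H/\sqrt3=\frac13$.

\emph{The signs.} The integrand in \eqref{eq:closing} is $1$-periodic by \eqref{eq:period}. Integrating it over $(t_0,t_3)$ gives $\frac16(\varepsilon_0v_0+\varepsilon_1v_1+\varepsilon_2v_2)=0$. Since $v_1=v_0+v_2$, this reads $(\varepsilon_0+\varepsilon_1)v_0+(\varepsilon_1+\varepsilon_2)v_2=0$, and $v_0,v_2$ are independent, so $\varepsilon_0=-\varepsilon_1=\varepsilon_2$. With $\varepsilon_{k+3}=-\varepsilon_k$ we obtain $\varepsilon_k=(-1)^k\varepsilon_0$ for all $k$.

\emph{The shape.} By \eqref{eq:alpha}, on $J_k$ the tangent angle is the constant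
\[
\alpha=\theta_k-\tfrac\pi3-(-1)^k\varepsilon_0\tfrac\pi6 .
\]
From $J_k$ to $J_{k+1}$ it jumps by $\frac\pi3+(-1)^k\varepsilon_0\frac\pi3$, which is alternately $0$ and $\frac{2\pi}3$. The six segments of length $\frac13$ that make up $C$ thus join in pairs into three segments of length $\frac23$, with exterior angles $\frac{2\pi}3$. So $C$ is an equilateral triangle, and the proof of Theorem~\ref{thm:main} is complete.

\section{The range of the ratio and the role of convexity}\label{sec:range}

\begin{proof}[Proof of Theorem~\ref{thm:range}]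
Let $C$ be a convex cycle. Always $|p-\hat p|\le|C|/2$. If equality held for some $p$, both arcs from $p$ to $\hat p$ would be as short as the segment $p\hat p$ and so would coincide with it, which contradicts the nonempty interior. Hence $H/|C|<\frac12$, and $H/|C|\ge\frac{\sqrt3}6$ by Theorem~\ref{thm:main}.

To realize all values, let $T_u$ be the triangle with vertices $(-\frac12,0)$, $(\frac12,0)$, $(0,u)$, where $0<u\le\frac{\sqrt3}2$. Its legs have length $\ell=\sqrt{u^2+\frac14}$ and its perimeter is $L=1+2\ell$. The counterclockwise constant-speed parametrization $\eta_u:\mathbb R/\mathbb Z\to T_u$ that starts at $(-\frac12,0)$ is piecewise linear, with breakpoints $0,\ 1/L,\ (1+\ell)/L$. These stay distinct and, like the vertices, depend continuously on $u$, so $\eta_u$ depends continuously on $u$ in the uniform norm. Hence $H(T_u)=\max_s|\eta_u(s+\frac12)-\eta_u(s)|$ and $H(T_u)/L$ are continuous in $u$. At $u=\frac{\sqrt3}2$ the ratio is $\frac{\sqrt3}6$. The halving partner of $(-\frac12,0)$ lies at arclength $L/2-1=\ell-\frac12$ beyond $(\frac12,0)$,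 so $H(T_u)\ge\frac32-\ell$ and
\[
\frac12>\frac{H(T_u)}{L}\ \ge\ \frac{\frac32-\ell}{1+2\ell}\ \longrightarrow\ \frac12\qquad(u\to0).
\]
By the intermediate value theorem every value in $[\frac{\sqrt3}6,\frac12)$ occurs.

For the second statement, let $K_n$ be the union of the rectangle $[0,1]\times[0,\frac12]$ and the $n$ teeth $[\frac{2j-2}{2n-1},\frac{2j-1}{2n-1}]\times[\frac12,1]$, $j=1,\dots,n$. Its boundary is a simple polygon that contains the $2n$ vertical sides of the teeth, each of length $\frac12$, so its length is at least $n$. It lies in the unit square, so $H\le\sqrt2$. Thus $H/|C|\le\sqrt2/n\to0$.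
\end{proof}

The comb shows that the bound of Theorem~\ref{thm:main} fails without convexity. In the proof of that bound, convexity enters through the monotonicity of $\alpha$, at two places: it gives $\sin(\psi-\theta)$ a constant sign on a time interval of length $1$ in Lemma~\ref{lem:projection}, and it gives the Lipschitz bound of Lemma~\ref{lem:lipschitz}, on which Lemmas~\ref{lem:lambda} and~\ref{lem:key} rest.

\begin{thebibliography}{1}

\bibitem{GDHD}
\emph{Geometric Dilation and Halving Distance},
\texttt{https://bonndoc.ulb.uni-bonn.de/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 20.500.11811/\allowbreak 3563/\allowbreak 1304.pdf?\allowbreak isAllowed=y\&sequence=1}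

\end{thebibliography}
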